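# Norm-attaining operators from a renormed space to itself and the Radon–Nikodým property

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, all spaces are Banach spaces over $\mathbb K$, and $L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$ with the operator norm; $L(X)=L(X,X)$. An operator $T\in L(X,Y)$ *attains its norm* if $\|Tx_0\|=\|T\|$ for some $x_0$ with $\|x_0\|=1$. The set of norm-attaining operators in $L(X)$ is $NA(X)$. If $N$ is an equivalent norm on $X$, then $\|S\|_N$ is the operator norm of $S$ as a map of $(X,N)$ into itself, and $NA(X,N)$ is the set of operators attaining that norm. Two equivalent norms give the same space $L(X)$ with the same topology, but the sets $NA$ may differ. The talk is about when $NA(X,N)$ can fail to be dense in $L(X)$.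

If $\dim X<\infty$, the sphere is compact and every operator attains its norm. In $\ell_2$ the diagonal operator with entries $1-\frac1k$ has norm $1$ and does not attain it. But if we change its $n$-th entry to $1$, we move it by $\frac1n$ and get an operator that attains its norm at $e_n$. So this operator is a limit of norm-attaining ones. We begin with a space where such a repair is impossible.

## 1. A renorming of $c_0$ for which density fails

On $c_0$ put
$$\ell(z)=\Big(\sum_{k\ge1}2^{-k}|z_k|^2\Big)^{1/2},\qquad |z|=\big(\|z\|_\infty^2+\ell(z)^2\big)^{1/2}.$$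
Since $\sum_k 2^{-k}=1$, we have $\|z\|_\infty\le|z|\le\sqrt2\,\|z\|_\infty$, so $|\cdot|$ is an equivalent norm. It has the following strict convexity property:
$$|v+w|\le|v|\ \text{ and }\ |v-w|\le|v|\quad\Longrightarrow\quad w=0. \tag{1}$$
Indeed, the parallelogram law gives $\ell(v+w)^2+\ell(v-w)^2=2\ell(v)^2+2\ell(w)^2$. The triangle inequality gives
$$\|v+w\|_\infty^2+\|v-w\|_\infty^2\ge\tfrac12\big(\|v+w\|_\infty+\|v-w\|_\infty\big)^2\ge2\|v\|_\infty^2 .$$
Adding, $2|v|^2\ge|v+w|^2+|v-w|^2\ge2|v|^2+2\ell(w)^2$. So $\ell(w)=0$ and $w=0$.

Let $\tilde X=c_0\oplus c_0$ with the norm $\|(z,y)\|=\max(\|z\|_\infty,|y|)$. Interleaving coordinates, $(z,y)\mapsto(z_1,y_1,z_2,y_2,\dots)$, is an isomorphism of $\tilde X$ onto $c_0$. So $\tilde X$ is $c_0$ with an equivalent norm.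

**Proposition 1.** Let $T\in L(\tilde X)$ be $T(z,y)=(0,z)$. No $S\in L(\tilde X)$ with $\|S-T\|<\frac12$ attains its norm. Hence $\overline{NA(\tilde X)}\ne L(\tilde X)$.

**Proof.** Let $S=(S_1,S_2)$ be such an operator, and suppose it attains its norm at $x_0=(z_0,y_0)$ with $\|x_0\|=1$. We have $\|T\|\ge|e_1|\ge1$, so $\|S\|>\frac12$. The first component of $T$ is $0$, so $\|S_1x_0\|_\infty\le\|S-T\|<\frac12<\|S\|$. Hence the norm of $Sx_0$ is carried by the second component: $|S_2x_0|=\|S\|$.

Since $z_0\in c_0$, there is $k$ with $|z_0(k)|\le\frac12$. Then both points $(z_0\pm\frac12e_k,\,y_0)$ lie in the unit ball, so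
$$\big|S_2x_0\pm\tfrac12S_2(e_k,0)\big|\le\|S\|=|S_2x_0| .$$
By (1), $S_2(e_k,0)=0$. But $|S_2(e_k,0)-e_k|\le\|S-T\|\,\|(e_k,0)\|<\frac12$ while $|e_k|\ge1$. This is a contradiction. $\square$

The proof has three ingredients. The *domain* part of the ball, $B_{c_0}$, is flat around each of its points: every point is the midpoint of a segment of length $1$ in the ball. The *range* part is rotund. The operator carries the first part into the second, and a small error in $S$ cannot spoil this.

## 2. Arbitrary spaces without the Radon–Nikodým property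

Recall that $X$ has the **Radon–Nikodým property** (RNP) if, for every finite measure space $(\Omega,\Sigma,\mu)$, every countably additive, $\mu$-continuous measure $G:\Sigma\to X$ of bounded variation has a Bochner integrable density with respect to $\mu$. For complex $X$ this is the RNP of the underlying real space. It is invariant under isomorphism, so it does not depend on the norm. Reflexive spaces and $\ell_1$ have it; $c_0$ and $L_1[0,1]$ do not.

A space $X$ has Lindenstrauss' property A if, for every $Y$, the norm-attaining operators are dense in $L(X,Y)$. Bourgain's theorem says that $X$ has the RNP if and only if every space isomorphic to $X$ has property A. In particular, if $X$ has the RNP, then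
$$\overline{NA(\tilde X)}=L(\tilde X)\quad\text{for every equivalent renorming }\tilde X\text{ of }X. \tag{2}$$
The question is the converse: *if (2) holds, must $X$ have the RNP?* It is stated as a conjecture in the document "Máster en Matemáticas y Aplicaciones" (repositorio.uam.es). The converse is also known when $X$ is isomorphic to $Z\oplus Z$ for some $Z$; the space $c_0$ is of this kind. The conjecture is true for every $X$, and the converse holds in a stronger form. Write $f\otimes e$ for the operator $x\mapsto f(x)e$.

**Theorem 1.** Let $(X,\|\cdot\|)$ be a Banach space failing the RNP and let $0<\varepsilon\le1$. There are an equivalent norm $N$ on $X$ with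
$$(1+2\varepsilon)^{-1}\|x\|\le N(x)\le(1+2\varepsilon)\|x\|\qquad(x\in X),$$
an operator $T=\gamma I+f_1\otimes e_2\in L(X)$ (a scalar multiple of the identity plus a rank-one operator), and $\tau>0$, such that no $S\in L(X)$ with $\|S-T\|_N<\tau$ attains its norm on $(X,N)$. In particular $\overline{NA(X,N)}\ne L(X)$.

**Corollary.** A Banach space $X$ has the RNP if and only if $\overline{NA(\tilde X)}=L(\tilde X)$ for every equivalent renorming $\tilde X$ of $X$.

One direction of the Corollary is Bourgain's theorem and the other is Theorem 1.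

What changes when $c_0$ is replaced by an arbitrary $X$ without the RNP? Two things break.

**First difficulty: flatness.** The unit ball of $c_0$ must be replaced by some set $C$ produced by the failure of the RNP, and $C$ need not be flat at its points. Take real $C[0,1]$ and its unit ball. The constant function $1$ is an extreme point: if $1=\frac12(u+v)$ with $u,v\le1$, then $u=v=1$. If an operator attains its norm there, the proof of Proposition 1 has no segment to use, and strict convexity of the range gives nothing. What does survive, as Section 3 shows, is that every *slice* of the ball is large. So strict convexity has to be replaced by a property of the range norm that says something about a whole slice around the point of attainment.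

**Second difficulty: one norm, few operators.** In $c_0\oplus c_0$ the domain and the range had separate copies of $c_0$ with separate norms, and $T$ moved one copy to the other. In general there is one copy of $X$ and one norm for both roles. The operators that one can write down knowing nothing about $X$ are scalar multiples of the identity plus finite-rank operators. The identity attains its norm at every unit vector, *whatever* the norm is. A rank-one operator $f\otimes e$ attains its norm as soon as $f$ does, because $\|(f\otimes e)x\|=|f(x)|\,\|e\|$. By the Bishop–Phelps theorem, $f$ is a limit of norm-attaining functionals $f'$, so $f\otimes e$ is a limit of norm-attaining operators $f'\otimes e$. So neither $\gamma I$ nor $f\otimes e$ can serve as $T$. Theorem 1 says that a sum of the two can.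

Section 3 deals with the first difficulty, Sections 4 and 5 with the second, and Section 6 completes the proof.

## 3. Bounded sets whose slices cannot be covered by finitely many small balls

$B(z,r)$ denotes the closed ball of $\|\cdot\|$, and $B_X=B(0,1)$.

**Definition (slice).** A slice of a bounded set $K\subset X$ is a set $\{x\in K:f(x)>b\}$, where $f$ is a continuous real-linear functional on $X$ and $b<\sup_Kf$. The choice $f=0$ is allowed, so a nonempty $K$ is a slice of itself. Slices are nonempty.

**Definition ($r$-coverable).** A set is $r$-coverable if finitely many closed balls of radius $r$, with centers in $X$, cover it.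

**Definition (dentable).** A set $D$ is dentable if for every $\epsilon>0$ there is $x\in D$ with $x\notin\overline{\rm conv}(D\setminus B(x,\epsilon))$.

**Example (Hilbert space).** The unit ball of a Hilbert space is dentable. Let $\|e\|=1$. If $\|y\|\le1$ and $\|y-e\|>\epsilon$, then $\epsilon^2<2-2\,{\rm Re}\langle y,e\rangle$, so ${\rm Re}\langle y,e\rangle\le1-\epsilon^2/2$. This inequality persists on the closed convex hull of such $y$, and $e$ violates it. The slice $\{{\rm Re}\langle x,e\rangle>1-\eta\}$ lies in $B(e,\sqrt{2\eta})$, so a single small ball covers it.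

**Example ($c_0$).** No slice of $B_{c_0}$ is $r$-coverable if $r<\frac12$. Let $V=\{f>b\}$ be a slice. Finitely supported vectors are dense in $B_{c_0}$, so $V$ contains some $x$ supported on $\{1,\dots,n\}$. Now $f$ is the real part of an element of $\ell_1$, so $f(e_k)\to0$ and $x+e_k\in V$ for all large $k>n$. These points are at mutual distance $1$, so a ball of radius $r<\frac12$ contains at most one of them.

**Example ($C[0,1]$).** The same holds for the unit ball of real $C[0,1]$, although it has an extreme point. Let $f$ be given by a measure $\mu$ and let $x\in V=\{f>b\}$. Choose disjoint nondegenerate closed intervals $J_k$ with midpoints $t_k$; then $|\mu|(J_k)\to0$. Let $x_k$ be continuous, equal to $x$ off $J_k$, with $|x_k|\le1$ and $x_k(t_k)=1$ if $x(t_k)\le0$, $x_k(t_k)=-1$ if $x(t_k)>0$. Then $|f(x_k)-f(x)|\le2|\mu|(J_k)\to0$, so $x_k\in V$ for large $k$. For $j\neq k$ we have $x_j(t_k)=x(t_k)$, so $\|x_k-x_j\|\ge|x_k(t_k)-x(t_k)|\ge1$.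

We use three textbook facts (Diestel–Uhl, *Vector Measures*; Bourgin, LNM 993).

* (R1) If all separable closed subspaces of a space have the RNP, so does the space.
* (R2) (Rieffel) If every nonempty bounded subset of a space is dentable, the space has the RNP.
* (R3) If $Y$ has the RNP, so does $Y\oplus\mathbb K^2$. (Take densities of the two components separately; for $\mathbb K^2$ this is the scalar Radon–Nikodým theorem.)

In the complex case (R1) may be used with complex subspaces: a separable real subspace lies in a separable closed complex one, and the RNP passes to closed subspaces.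

**Lemma 1.** Let $Y$ be a closed subspace of $X$ failing the RNP. There are a nonempty closed absolutely convex set $C\subset Y\cap B_X$, contained in a separable subspace, and $\delta>0$, such that no slice of $C$ is $\delta$-coverable.

*Proof.* By (R1) some separable closed subspace $Z\subset Y$ fails the RNP. By (R2) there are a nonempty bounded $D\subset Z$ and $\varepsilon_0>0$ with
$$x\in\overline{\rm conv}\big(D\setminus B(x,\varepsilon_0)\big)\qquad\text{for all }x\in D. \tag{3}$$
Put $K=\overline{\rm conv}\,D$.

**(a) Every slice of $K$ has diameter at least $\varepsilon_0$.** This turns (3) into a statement about slices. Let $V=\{x\in K:f(x)>b\}$ be a slice. Since $\sup_Kf=\sup_Df$, there is $x\in D\cap V$. If $f\le b$ held on $D\setminus B(x,\varepsilon_0)$, then (3) would give $f(x)\le b$, which is false. So some $y\in D\setminus B(x,\varepsilon_0)$ has $f(y)>b$. Then $x,y\in V$ and $\|x-y\|>\varepsilon_0$.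

**(b) If $2r<\varepsilon_0$, no slice of $K$ is $r$-coverable.** This upgrades large diameter to non-coverability. In Section 6 we will only learn that a certain slice lies near a finite-dimensional space, and large diameter alone would not contradict that.

Suppose $V=\{x\in K:f(x)>b\}$ is a slice and $V\subset\bigcup_{i=1}^mB(z_i,r)$. Let $K_0=\{x\in K:f(x)\le b\}$, which is closed and convex (perhaps empty), and $K_i=\overline{\rm conv}(V\cap B(z_i,r))$ for $i\ge1$, where indices $i\ge 1$ with $K_i=\emptyset$ are discarded. For $i\ge1$, $K_i\subset K\cap B(z_i,r)$, so ${\rm diam}\,K_i\le2r$. Since $K=K_0\cup V$, we have $K=\overline{\rm conv}\big(K_0\cup\bigcup_iK_i\big)$. Choose a minimal set $I$ of indices $i\ge 1$ with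
$$K=\overline{\rm conv}\Big(K_0\cup\bigcup_{i\in I}K_i\Big).$$
Since $V\neq\emptyset$, $K_0\ne K$. As $K_0$ is closed and convex, $I\neq\emptyset$. Pick $j\in I$ and put $L=\overline{\rm conv}\big(K_0\cup\bigcup_{i\in I\setminus\{j\}}K_i\big)$. By minimality $L\ne K$.

If $L=\emptyset$, then $K=K_j$ has diameter at most $2r<\varepsilon_0$. But $K$ is a slice of itself, so this contradicts (a).

If $L\ne\emptyset$, separate a point of $K\setminus L$ from $L$: there is a continuous real-linear $g$ with $M_L:=\sup_Lg<M_K:=\sup_Kg$. We show that a thin slice in the direction $g$ is hardly larger than $K_j$. Let $\Delta={\rm diam}\,K$, choose $\theta\in(0,1)$ with $2r+2\theta\Delta<\varepsilon_0$, and put $b'=(1-\theta)M_K+\theta M_L<M_K$. Since $L$ and $K_j$ are nonempty and convex, the set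
$${\rm conv}(L\cup K_j)=\{(1-\lambda)k+\lambda l:k\in K_j,\ l\in L,\ 0\le\lambda\le1\}$$
is dense in $K$. Suppose $x=(1-\lambda)k+\lambda l$ has $g(x)>b'$. Then $(1-\lambda)M_K+\lambda M_L\ge g(x)>(1-\theta)M_K+\theta M_L$, so $\lambda<\theta$ and $\|x-k\|=\lambda\|l-k\|\le\theta\Delta$. Two such points are therefore at distance at most $2r+2\theta\Delta$. The slice $\{x\in K:g(x)>b'\}$ is relatively open in $K$, so each of its points is a limit of such $x$. Hence its diameter is at most $2r+2\theta\Delta<\varepsilon_0$, contradicting (a).

**(c) Making the set absolutely convex and small.** We need a set that can be used in a unit ball. Let $r=\varepsilon_0/3$ and $C_0=\overline{\rm conv}\bigcup_{|\theta|=1}\theta K\subset Z$. It is closed, bounded and absolutely convex. Let $\{x\in C_0:f(x)>b\}$ be a slice of $C_0$. Since $\sup_{C_0}f=\sup_{|\theta|=1}\sup_{x\in K}f(\theta x)$, some $\theta$ with $|\theta|=1$ has $\sup_{x\in K}f(\theta x)>b$. The slice contains $\theta\{x\in K:f(\theta x)>b\}$. The set in braces is a slice of $K$, so it is not $r$-coverable by (b), and multiplication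 by $\theta$ is an isometry. Hence the slice of $C_0$ is not $r$-coverable. Finally, let $R=\max(1,\sup_{x\in C_0}\|x\|)$, $C=R^{-1}C_0\subset B_X$ and $\delta=r/R$. Slices of $C$ are $R^{-1}$ times slices of $C_0$, so none is $\delta$-coverable. $\square$

## 4. A spike in one direction, a rotund seminorm in another

Arguments of Huff–Bourgain type use one norm on the domain, shaped by a set like $C$, and another on the range. We put both into one unit ball, near two different directions $e_1$ and $e_2$, and let $T$ carry the first region into the second. The rank-one part of $T$ decides *where* the norm can be attained. The multiple of the identity carries $C$ along.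

**A two-dimensional model.** Forget $C$ for a moment. Let $X=\mathbb K^2$ with the Euclidean norm, and let
$$g(x)=\inf_{s\in\mathbb K}\big(|s|+\|x-(1+\varepsilon)se_1\|\big),\qquad N(x)=\max\big(g(x),(1+\varepsilon)|x_2|\big),\qquad T_0x=x_1e_2 .$$
Since $g(e_2)\le1$, we have $N(e_2)=1+\varepsilon$ and $N(T_0x)=(1+\varepsilon)|x_1|$. The point $(1+\varepsilon)e_1$ has $N\le1$, so $\|T_0\|_N\ge(1+\varepsilon)^2$. Now let $N(x)\le1$. The infimum is attained, so $x=(1+\varepsilon)se_1+w$ with $|s|+\|w\|\le1$. Therefore $|x_1|\le(1+\varepsilon)|s|+\|w\|\le(1+\varepsilon)-\varepsilon\|w\|$. Hence $\|T_0\|_N=(1+\varepsilon)^2$, and it is attained only where $w=0$ and $|s|=1$, that is, at unimodular multiples of the tip $(1+\varepsilon)e_1$. The tip is $1+\varepsilon$ times longer than the old ball. In the direction $e_2$ the new norm is $1+\varepsilon$ times larger, and the two factors multiply.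

In the real construction the tip will be thickened by $\gamma C$. That is, we add to $B_X$ the set
$$A=\{(1+\varepsilon)se_1+\gamma u:\ |s|\le1,\ u\in C\}.$$
An operator near $T=f_1\otimes e_2+\gamma I$ can attain its norm only at a point $(1+\varepsilon)s_0e_1+\gamma c_0$ of $A$. Near the image of that point, $N$ will equal a seminorm $h$. For $h$ we need a replacement for strict convexity that controls slices.

**The defect inequality.** For any seminorm $v$,
$$2v(x)^2+2v(y)^2-v(x+y)^2\ \ge\ 2v(x)^2+2v(y)^2-(v(x)+v(y))^2=(v(x)-v(y))^2\ \ge0. \tag{4}$$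
If $h^2$ is a sum of squares of seminorms, the left sides add up. So if $h(x),h(y)\le\sigma$ and $h(x+y)$ is almost $2\sigma$, then *every* summand takes almost the same value at $x$ and $y$. We take as summands multiples of the distances $d(x,F_n)=\inf_{z\in F_n}\|x-z\|$ to an increasing sequence of finite-dimensional spaces whose union approximates $C$. If $d(c_0,F_n)$ is small and $c$ lies in a thin slice that contains $c_0$ as a maximum point, then $d(c,F_n)$ should be small too. This makes the slice coverable, contradicting Lemma 1. It also explains why only $C$ has to be separable, and not $X$.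

## 5. The norm $N$ and the operator $T$

Let $X$ fail the RNP and let $0<\varepsilon\le1$. Finite-dimensional spaces have the RNP, so $\dim X=\infty$.

**Directions.** Choose $e_2\in X$, $f_2\in X^*$ with $\|e_2\|=\|f_2\|=f_2(e_2)=1$. Then choose $e_1\in\ker f_2$ with $\|e_1\|=1$, and $f_1\in X^*$ with $\|f_1\|=f_1(e_1)=1$. If $\alpha f_1+\beta f_2=0$, evaluating at $e_1$ gives $\alpha=0$, and then $\beta=0$. So $f_1,f_2$ are linearly independent, $Y=\ker f_1\cap\ker f_2$ has codimension $2$, and $X$ is isomorphic to $Y\oplus\mathbb K^2$. By (R3), $Y$ fails the RNP.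

**The set.** Take $C\subset Y\cap B_X$ and $\delta>0$ from Lemma 1. Let $p$ be the Minkowski gauge of $C$ on ${\rm span}\,C=\bigcup_nnC$. Since $C\subset B_X$,
$$p(u)\ge\|u\|\qquad(u\in{\rm span}\,C). \tag{5}$$
If $r>0$ and $p(u)\le r$, then $u/(r+\eta)\in C$ for every $\eta>0$, and since $C$ is closed, $u\in rC$. As $C$ lies in a separable subspace, there are finite-dimensional subspaces $F_1\subset F_2\subset\cdots$, all containing $e_1$ and $e_2$, with $C\subset\overline{\bigcup_nF_n}$.

**Constants.** Put $M=(1+\varepsilon)^2$ and $m=(1+\varepsilon)(1+\frac\varepsilon2)$, so that $M-m=(1+\varepsilon)\frac\varepsilon2\ge\frac\varepsilon2$. Fix $0<\gamma\le\min(\varepsilon,\frac14)$ so small that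
$$\big((1+\varepsilon)^2+\gamma^2\big)^{1/2}(1+\gamma)\le m,\qquad(1+\varepsilon+\gamma)(1+\gamma)\le m. \tag{6}$$
This is possible because both left sides tend to $1+\varepsilon<m$ as $\gamma\to0$.

**The norm.** Let
$$q(x)=\Big(\tfrac12\|x\|^2+\tfrac12\sum_{n\ge1}2^{-n}d(x,F_n)^2\Big)^{1/2},\qquad h(x)=\big((1+\varepsilon)^2|f_2(x)|^2+\gamma^2q(x)^2\big)^{1/2},$$
$$g(x)=\inf\Big\{\max(|s|,p(u))+\big\|x-(1+\varepsilon)se_1-\gamma u\big\|:\ s\in\mathbb K,\ u\in{\rm span}\,C\Big\},$$
$$N=\max(g,h).$$
By Minkowski's inequality for $\ell_2$-sums, $q$ and $h$ are seminorms. The function $g$ is a seminorm too: multiply $(s,u)$ by a scalar for homogeneity, and add the pairs chosen for $x$ and $y$ for subadditivity. Geometrically, $g<1$ means $x=a+w$ with $a\in\lambda A$ and $\|w\|<1-\lambda$ for some $\lambda\in[0,1)$. So the ball of $g$ is, up to closure, the convex hull of $A$ and $B_X$. We need the following five facts.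

* Since $d(x,F_n)\le\|x\|$, $\ q(x)\le\|x\|$.
* Taking $s=0$, $u=0$,
$$g(x)\le\|x\|. \tag{7}$$
* For all $s,u$, by (5), $\|x\|\le(1+\varepsilon)|s|+\gamma p(u)+\|x-(1+\varepsilon)se_1-\gamma u\|\le(1+\varepsilon+\gamma)\big(\max(|s|,p(u))+\|x-(1+\varepsilon)se_1-\gamma u\|\big)$. Hence $\|x\|\le(1+\varepsilon+\gamma)g(x)$ and
$$\|x\|\le(1+\varepsilon+\gamma)N(x)\le3N(x). \tag{8}$$
* From (7), $|f_2(x)|\le\|x\|$ and $q(x)\le\|x\|$,
$$N(x)\le\big((1+\varepsilon)^2+\gamma^2\big)^{1/2}\|x\|\le3\|x\|. \tag{9}$$
* If $a=(1+\varepsilon)se_1+\gamma u$ with $u\in{\rm span}\,C$, then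
$$N(a)\le\lambda:=\max(|s|,p(u)). \tag{10}$$
Clearly $g(a)\le\lambda$. Since $e_1,u\in\ker f_2$, we have $f_2(a)=0$. So $h(a)=\gamma q(a)\le\gamma\|a\|\le\gamma(1+\varepsilon+\gamma)\lambda\le\frac14\cdot\frac94\,\lambda\le\lambda$.

Since $\gamma\le\varepsilon$, we have $1+\varepsilon+\gamma\le1+2\varepsilon$ and $(1+\varepsilon)^2+\gamma^2\le1+2\varepsilon+2\varepsilon^2\le(1+2\varepsilon)^2$. So (8) and (9) say that $N$ is an equivalent norm with the bounds required in Theorem 1.

**The operator.** Let $Tx=f_1(x)e_2+\gamma x$. Then
$$\|Tx\|\le(1+\gamma)\|x\|. \tag{11}$$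
By (10), $N((1+\varepsilon)e_1)\le1$. Also $f_2\big(T((1+\varepsilon)e_1)\big)=(1+\varepsilon)f_2(e_2+\gamma e_1)=1+\varepsilon$, so
$$\|T\|_N\ge h\big(T((1+\varepsilon)e_1)\big)\ge(1+\varepsilon)(1+\varepsilon)=M. \tag{12}$$

## 6. No operator near $T$ attains its norm

Let $\tau=\min\big(\frac\varepsilon{10},\frac{\gamma^2\delta}{24}\big)$. Since $4\tau<\frac\varepsilon2\le M-m$, we have $m+3\tau<M-\tau$. Suppose, for contradiction, that
$$\|S-T\|_N<\tau,\qquad N(x_0)=1,\qquad N(Sx_0)=\|S\|_N=:\sigma .$$
By (12), $\sigma>M-\tau>m+3\tau$.

**Step 1. At the image point, $N$ equals $h$: $h(Sx_0)=\sigma$.** The purpose is to place $Sx_0$ in the region governed by the rotund seminorm. By (11), (8) and (6),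
$$\|Sx_0\|\le\|Tx_0\|+3N((S-T)x_0)\le(1+\gamma)(1+\varepsilon+\gamma)+3\tau\le m+3\tau<\sigma .$$
By (7), $g(Sx_0)\le\|Sx_0\|<\sigma=N(Sx_0)=\max\big(g(Sx_0),h(Sx_0)\big)$, so $h(Sx_0)=\sigma$. Put $H(x)=h(Sx)$. This is a seminorm with
$$H(x)\le N(Sx)\le\sigma N(x),\qquad H(x_0)=\sigma. \tag{13}$$

**Step 2. The point $x_0$ lies on the spike: $x_0=(1+\varepsilon)s_0e_1+\gamma c_0$ with $|s_0|\le1$ and $c_0\in C$.** The purpose is to show that the part of $x_0$ coming from the old ball $B_X$ is zero, as in the two-dimensional model; there it was $w=0$. Since $g(x_0)\le1$, for each $k$ we can write $x_0=a_k+w_k$ with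
$$a_k=(1+\varepsilon)s_ke_1+\gamma u_k,\qquad\lambda_k=\max(|s_k|,p(u_k)),\qquad\lambda_k+\|w_k\|\le1+\tfrac1k .$$
By (13) and (10), $H(a_k)\le\sigma\lambda_k$. By (13), (9), (11) and (6),
$$H(w_k)\le N(Tw_k)+\tau N(w_k)\le\big((1+\varepsilon)^2+\gamma^2\big)^{1/2}(1+\gamma)\|w_k\|+3\tau\|w_k\|\le(m+3\tau)\|w_k\| .$$
Therefore
$$\sigma=H(x_0)\le\sigma\lambda_k+(m+3\tau)\|w_k\|\le\sigma\big(1+\tfrac1k\big)-(\sigma-m-3\tau)\|w_k\| ,$$
that is, $(\sigma-m-3\tau)\|w_k\|\le\sigma/k$. Since $\sigma>m+3\tau$, $\|w_k\|\to0$. The scalars $s_k$ satisfy $|s_k|\le1+\frac1k$; pass to a subsequence with $s_k\to s_0$, so that $|s_0|\le1$. Then $\gamma u_k=x_0-(1+\varepsilon)s_ke_1-w_k$ converges. Put $c_0=\lim u_k$. Since $p(u_k)\le1+\frac1k$, we have $u_k/(1+\frac1k)\in C$, and $C$ is closed, so $c_0\in C$. In the limit, $x_0=(1+\varepsilon)s_0e_1+\gamma c_0$.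

**Step 3. The point $c_0$ maximizes a functional on $C$, and this produces slices.** The purpose is to find slices on which $H(x_c+x_0)$ is almost $2\sigma$. For $c\in C$ put
$$x_c=(1+\varepsilon)s_0e_1+\gamma c .$$
Then $x_{c_0}=x_0$. By (10) and $\max(|s_0|,p(c))\le1$ we have $N(x_c)\le1$, so $H(x_c)\le\sigma$. By the Hahn–Banach theorem there is a linear functional $\varphi$ on $X$ with $|\varphi|\le H$ and $\varphi(x_0)=H(x_0)=\sigma$. It is continuous because $H\le\sigma N$. Let $f={\rm Re}\,\varphi$. For $c\in C$,
$$f(x_c)\le H(x_c)\le\sigma=f(x_{c_0}),\qquad f(x_c)=(1+\varepsilon)f(s_0e_1)+\gamma f(c).$$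
So $f$ restricted to $C$ has its maximum at $c_0$, and for every $\alpha>0$
$$V_\alpha=\{c\in C:f(x_c)>\sigma-\alpha\}=\{c\in C:f(c)>\sup\nolimits_Cf-\alpha/\gamma\}$$
is a slice of $C$.

**Step 4. On a thin slice, $d(Sx_c,F_n)$ is almost constant.** This is the use of rotundity. Let $0<\alpha<\sigma$ and $c\in V_\alpha$. Then $H(x_c+x_0)\ge f(x_c)+f(x_0)>2\sigma-\alpha>0$. By definition
$$H(x)^2=(1+\varepsilon)^2|f_2(Sx)|^2+\tfrac{\gamma^2}2\|Sx\|^2+\tfrac{\gamma^2}2\sum_n2^{-n}d(Sx,F_n)^2 ,$$
a sum of squares of seminorms. Apply (4) to each summand with $x=x_c$, $y=x_0$, and add. All the defects are nonnegative, so each single one is bounded by the total. For every $n$,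
$$\frac{\gamma^2}{2^{n+1}}\big(d(Sx_c,F_n)-d(Sx_0,F_n)\big)^2\le2H(x_c)^2+2H(x_0)^2-H(x_c+x_0)^2\le4\sigma^2-(2\sigma-\alpha)^2\le4\sigma\alpha. \tag{14}$$

**Step 5. From $S$ back to $T$, and from $T$ back to $C$.** We translate (14) into a statement about $d(c,F_n)$. Since $f_1(c)=0$, we have $f_1(x_c)=(1+\varepsilon)s_0$ and
$$Tx_c=(1+\varepsilon)s_0(e_2+\gamma e_1)+\gamma^2c .$$
As $e_1,e_2\in F_n$, this gives $d(Tx_c,F_n)=\gamma^2d(c,F_n)$ for all $c\in C$ and all $n$. Here the identity part of $T$ does its work. Moreover, by (8), $\|Sx_c-Tx_c\|\le3N((S-T)x_c)\le3\tau$, so $d(Sx_c,F_n)$ and $d(Tx_c,F_n)$ differ by at most $3\tau$.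

First choose $n$ with $d(c_0,F_n)<\frac\delta8$, which is possible since $c_0\in\overline{\bigcup_nF_n}$ and the $F_n$ increase. Then, with $n$ fixed, use (14) to choose $\alpha\in(0,\sigma)$ so small that $|d(Sx_c,F_n)-d(Sx_0,F_n)|\le\frac{\gamma^2\delta}8$ for all $c\in V_\alpha$. For $c\in V_\alpha$,
$$\gamma^2d(c,F_n)\le d(Sx_c,F_n)+3\tau\le d(Sx_0,F_n)+\tfrac{\gamma^2\delta}8+3\tau\le\gamma^2d(c_0,F_n)+\tfrac{\gamma^2\delta}8+6\tau\le\tfrac{\gamma^2\delta}2 ,$$
because $6\tau\le\frac{\gamma^2\delta}4$. Hence $d(c,F_n)\le\frac\delta2$ for every $c\in V_\alpha$.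

**Step 6. The slice $V_\alpha$ is $\delta$-coverable.** This is the contradiction. Each $c\in V_\alpha$ is within $\frac34\delta$ of some point of $F_n$ of norm at most $1+\frac34\delta$. These points form a bounded subset of a finite-dimensional space, so they have a finite $\frac\delta4$-net. The balls of radius $\delta$ around the points of the net cover $V_\alpha$. But $V_\alpha$ is a slice of $C$, and by Lemma 1 no slice of $C$ is $\delta$-coverable. So no such $S$ exists, which proves Theorem 1, and with it the Corollary. $\blacksquare$

The order of choices matters. The number $\tau$ depends on $\varepsilon,\gamma,\delta$ only. Then $S$ and $x_0$ are given, they determine $c_0$, and only after that are $n$ and then $\alpha$ chosen. This is why the weights $2^{-n}$ in $q$, which make (14) weak for large $n$, do no harm.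

## 7. Equivalent forms: norms near the given one, few operators, rank-one perturbations

The bad norm in Theorem 1 can be taken as close to the given one as we like, and the bad operator has a special form. Together with a positive result for spaces with the RNP this gives the following.

**Theorem 2.** Let $(X,\|\cdot\|)$ be a Banach space, let $\mathcal A\subset L(X)$ be a linear subspace containing $I$ and all rank-one operators (for instance $\mathbb KI+\{\text{finite-rank operators}\}$), and let $\varepsilon>0$. The following are equivalent.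

* (a) $X$ has the RNP.
* (b) $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$.
* (c) $\mathcal A\subset\overline{NA(X,N)}$ for every equivalent norm $N$ with $(1+\varepsilon)^{-1}\|\cdot\|\le N\le(1+\varepsilon)\|\cdot\|$.
* (d) For every equivalent norm $N$, every $T\in L(X)$ and every $\rho>0$, there is $R$ of rank $\le1$ with $\|R\|_N<\rho$ such that $T+R$ attains its norm on $(X,N)$.

The case $X=\{0\}$ is trivial, with the convention that the zero operator on $\{0\}$ counts as norm-attaining. Let $X\ne\{0\}$.

**(d) $\Rightarrow$ (b) $\Rightarrow$ (c).** The first holds because $\rho$ is arbitrary, the second because $\mathcal A\subset L(X)$.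

**(c) $\Rightarrow$ (a).** Suppose $X$ fails the RNP and apply Theorem 1 with $\varepsilon'=\min(\frac\varepsilon2,1)$ in place of $\varepsilon$. Since $1+2\varepsilon'\le1+\varepsilon$, the resulting norm $N$ is one of those in (c). The operator $T=\gamma I+f_1\otimes e_2$ belongs to $\mathcal A$ but not to $\overline{NA(X,N)}$. So (c) fails.

**(a) $\Rightarrow$ (d).** Here we use Stegall's variational principle (Math. Ann. 236 (1978)): *on a closed bounded convex subset of a space with the RNP, for a bounded-above upper semicontinuous function $\phi$, the set of real functionals $\psi$ for which $\phi+\psi$ attains its supremum is dense.* Let $B$ be the unit ball of $N$ and apply it to $\phi(x)=N(Tx)$ on $B$, which is continuous and bounded. Real functionals are the real parts of $\mathbb K$-linear ones, with the same norm. So by density near $0$ there are $x^*\in X^*$ with $N$-dual norm less than $\rho$ and $x_0\in B$ that maximizes $N(Tx)+{\rm Re}\,x^*(x)$ over $B$.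

Let $|\theta|=1$. Then $\theta x_0\in B$ and $N(T\theta x_0)=N(Tx_0)$, so ${\rm Re}\,x^*(\theta x_0)\le{\rm Re}\,x^*(x_0)$. Hence $x^*(x_0)={\rm Re}\,x^*(x_0)=|x^*(x_0)|$. For $x\in B$ choose $\theta$ with $|\theta|=1$ and $x^*(\theta x)=|x^*(x)|$. The maximality of $x_0$, compared with $\theta x$, gives
$$N(Tx)+|x^*(x)|\le N(Tx_0)+x^*(x_0)\qquad(x\in B). \tag{15}$$
Let $y$ be a vector with $N(y)=1$ and $Tx_0=N(Tx_0)y$ (any such unit vector if $Tx_0=0$), and put $R=x^*\otimes y$. Then $R$ has rank at most $1$ and $\|R\|_N<\rho$. By (15), for $x\in B$,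
$$N((T+R)x)\le N(Tx)+|x^*(x)|\le N(Tx_0)+x^*(x_0)=N\big((N(Tx_0)+x^*(x_0))y\big)=N((T+R)x_0).$$
So the supremum of $N((T+R)x)$ over $B$ is taken at $x_0$. If $T+R\ne0$, this supremum is positive, so $x_0\ne0$; and $N(x_0)=1$, since otherwise $x_0/N(x_0)\in B$ would give a larger value. If $T+R=0$, any unit vector works. $\blacksquare$

**Remark 1.** Suppose $X$ fails the RNP, and let any equivalent norm and any $\varepsilon>0$ be given. Take that norm as $\|\cdot\|$ in Theorem 1, with $\min(\frac\varepsilon2,1)$ in place of $\varepsilon$. The result is a norm $N$ with $\overline{NA(X,N)}\ne L(X)$ within the factor $1+\varepsilon$ of the given one. In this sense such norms are dense among all equivalent norms.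

**Remark 2.** The bad operator always lies in $\mathbb KI+\{\text{rank one}\}$, so the result holds however few operators $X$ has. In the test class in (c), the identity cannot be dropped if the class is reduced to the rank-one operators: by the Bishop–Phelps argument of Section 2, operators of rank $\le1$ are limits of norm-attaining ones for every norm, whether or not $X$ has the RNP.
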